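# Strictly singular operators on $\mathfrak L^p$-spaces that are not their own $\ell^p$-sum

## 1. $\mathfrak L^1$-spaces with a normalized weakly null sequence

Banach spaces are over $\mathbb R$ or $\mathbb C$. For a Banach space $X$, $\mathcal B(X)$ is the algebra of bounded operators on $X$ and $\mathcal K(X)$ is the ideal of compact ones. We write $X\simeq X'$ when the two spaces are isomorphic, and $d(X,X')=\inf\|S\|\|S^{-1}\|$ over isomorphisms $S:X\to X'$ for the Banach–Mazur distance.

**Definition (strictly singular).** An operator $T\in\mathcal B(X)$ is strictly singular if there is no infinite dimensional closed subspace $Z\subseteq X$ such that $T|_Z$ is an isomorphism onto its image. The set of these operators is a closed ideal $\mathcal{SS}(X)$. The same definition is used for operators between two spaces.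

Compact operators are strictly singular. The inclusion $\ell^1\to\ell^2$ is strictly singular and not compact. It is not compact because $(e_n)$ has no norm convergent subsequence in $\ell^2$. If it were an isomorphism on an infinite dimensional closed $Z\subseteq\ell^1$, then $Z$ would be reflexive. But weakly convergent sequences in $\ell^1$ converge in norm (Schur's theorem), so the unit ball of $Z$ would be norm compact, which is impossible.

**Definition ($\mathfrak L^p$-space).** Let $p\in[1,\infty]$. A Banach space $E$ is an $\mathfrak L^p$-space, in the sense of Lindenstrauss and Pełczyński, if there is $\lambda\ge1$ such that every finite dimensional $F\subseteq E$ is contained in a finite dimensional $G\subseteq E$ with $d(G,\ell^p_{\dim G})\le\lambda$.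

The case $p=\infty$ will appear only for dual spaces. The spaces $L_p(\mu)$ are the standard examples. For $\ell^p$ with $p<\infty$ one sees it by hand: take a basis $f_1,\dots,f_d$ of $F$, biorthogonal functionals $f_i^*$ on $\ell^p$, and let $P_N$ be the projection onto the first $N$ coordinates. The operator $V=\mathrm{id}+\sum_if_i^*\otimes(P_Nf_i-f_i)$ is as close to the identity as we like when $N$ is large, and $Vf_i=P_Nf_i$. So $G=V^{-1}(\mathrm{span}(e_1,\dots,e_N))$ contains $F$ and is nearly isometric to $\ell^p_N$.

**Definition (spaceable).** A subset $M$ of a Banach space $Y$ is spaceable if $M\cup\{0\}$ contains an infinite dimensional closed subspace of $Y$.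

For example, $\ell^\infty\setminus c_0$ is spaceable in $\ell^\infty$. Partition $\mathbb N=\bigsqcup_jN_j$ into infinite sets, and send $a\in\ell^\infty$ to the sequence that equals $a_j$ on $N_j$. This is an isometric embedding of $\ell^\infty$, and if $a\ne0$ the image takes some nonzero value infinitely often. Most of the spaceability arguments below copy this example.

Hernández et al. proved: if $X\simeq\ell^p(X)$ for some $p\in[1,\infty)$, or $X\simeq c_0(X)$, then $\mathcal{SS}(X)\setminus\mathcal K(X)$ is spaceable in $\mathcal B(X)$ if and only if it is nonempty. Here $\ell^p(X)$ is the $\ell^p$-sum of countably many copies of $X$. What happens for $\mathfrak L^p$-spaces outside the reach of this theorem? The following question is posed in "Amenability properties of certain Banach algebras of operators on Banach spaces": if $E$ is an infinite dimensional $\mathfrak L^p$-space, $1\le p<\infty$, and $E\not\simeq\ell^p(E)$, is $\mathcal{SS}(E)\setminus\mathcal K(E)$ spaceable?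

We start with the case that is easy: $p=1$, and $E$ contains a normalized weakly null sequence. The Rademacher functions in $L_1$ are such a sequence. The one fact needed comes from Lindenstrauss–Pełczyński, Studia Math. 29 (1968), referred to as [LP]: every infinite dimensional $\mathfrak L^p$-space, $1\le p<\infty$, has a complemented subspace isomorphic to $\ell^p$.

**Proposition 1.** Let $E$ be an infinite dimensional $\mathfrak L^1$-space that contains a normalized weakly null sequence $(x_n)$. Then $\mathcal{SS}(E)\setminus\mathcal K(E)$ is spaceable.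

*Proof.* By [LP] there is a surjection $R:E\to\ell^1$, and by the open mapping theorem $R(B_E)\supseteq cB_{\ell^1}$ for some $c>0$. Partition $\mathbb N=\bigsqcup_jN_j$ into infinite sets. For $a\in\ell^\infty$ define $S_a:\ell^1\to E$ by $S_ae_n=a_jx_n$ for $n\in N_j$, and put $T_a=S_aR$. Since $ce_n\in R(B_E)$,
$$c\|a\|_\infty\le\|T_a\|\le\|R\|\,\|a\|_\infty ,$$
so $\{T_a:a\in\ell^\infty\}$ is a closed subspace of $\mathcal B(E)$ isomorphic to $\ell^\infty$. Let $a_j\ne0$.

The operator $T_a$ is not compact: $T_a(B_E)$ contains $\{c\,a_jx_n:n\in N_j\}$, a weakly null sequence of constant positive norm, which has no norm convergent subsequence.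

The operator $T_a$ is strictly singular: the sequence $(S_ae_n)_n$ is weakly null, being $(x_n)$ multiplied by bounded scalars. By Krein's theorem its closed absolutely convex hull is weakly compact, and this hull contains $S_a(B_{\ell^1})$. So $S_a$ and $T_a$ are weakly compact. Suppose $T_a$ is an isomorphism on an infinite dimensional closed $Z$. Then $B_Z$ is relatively weakly compact, so $Z$ is reflexive. Also $\|T_az\|\le\|S_a\|\|Rz\|$, so $R|_Z$ is an isomorphism into $\ell^1$. As in the example above, a reflexive subspace of $\ell^1$ is finite dimensional, a contradiction. $\square$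

What changes when no such sequence exists? Normalizing, we see that every weakly null sequence in $E$ is then norm null. This is the Schur property. The space $\ell^1$ has it, and so does every subspace of $\ell^1$. Recall Rosenthal's $\ell^1$-theorem (due to Dor for complex scalars): every bounded sequence has a subsequence that is weakly Cauchy or is equivalent to the unit vector basis of $\ell^1$.

**Proposition 2.** If a Banach space $E$ has the Schur property, then $\mathcal{SS}(E)=\mathcal K(E)$.

*Proof.* Let $T\in\mathcal B(E)$ be non-compact. Choose a bounded $(x_n)$ with $\|Tx_n-Tx_m\|\ge\delta>0$ for $n\ne m$. A weakly Cauchy sequence in a Schur space is norm Cauchy, because differences of its terms along any two subsequences are weakly null. So no subsequence of $(Tx_n)$ is weakly Cauchy. By Rosenthal's theorem we may pass to a subsequence with $\|\sum a_nTx_n\|\ge c\sum|a_n|$ for some $c>0$. With $M=\sup\|x_n\|$,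
$$\Big\|\sum a_nx_n\Big\|\le M\sum|a_n|\le\frac Mc\Big\|T\sum a_nx_n\Big\| .$$
Hence $T$ is an isomorphism on the infinite dimensional space $\overline{\mathrm{span}}(x_n)$, and $T\notin\mathcal{SS}(E)$. $\square$

Spaceable trivially implies nonempty, so Propositions 1 and 2 together prove the following.

**Theorem 1.** For an infinite dimensional $\mathfrak L^1$-space $E$ the following are equivalent: $\mathcal{SS}(E)\setminus\mathcal K(E)$ is spaceable; it is nonempty; $E$ fails the Schur property.

## 2. Schur spaces that are not their own $\ell^1$-sum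

For $p=1$ the operators have now disappeared from the question. What remains is whether there is an infinite dimensional $\mathfrak L^1$-space with the Schur property and $E\not\simeq\ell^1(E)$. The first example, $\ell^1$, does not help, since $\ell^1\simeq\ell^1(\ell^1)$. Such spaces do exist, so the answer to the question is no.

**Theorem 2.** Let $\mathbb K=\mathbb R$ or $\mathbb C$. There is an infinite dimensional $\mathfrak L^1$-space $E$ over $\mathbb K$, a closed subspace of $\ell^1$, with $E\not\simeq\ell^1(E)$ and $\mathcal{SS}(E)\setminus\mathcal K(E)=\emptyset$. For $\mathbb K=\mathbb R$, $\ell^1(E)$ is not even isomorphic to a complemented subspace of $E^r$, for any $r\in\mathbb N$.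

For this $E$ we have $(\mathcal{SS}(E)\setminus\mathcal K(E))\cup\{0\}=\{0\}$, which contains no infinite dimensional subspace. In the range $1<p<\infty$ the answer is yes, for the following reason.

**Theorem 3.** Let $1<p<\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. If $p=2$, then $E\simeq\ell^2(\Gamma)\simeq\ell^2(E)$ for some set $\Gamma$. If $p\ne2$, the following are equivalent: (i) $\mathcal{SS}(E)\setminus\mathcal K(E)$ is spaceable; (ii) it is nonempty; (iii) $E$ has a complemented subspace isomorphic to $\ell^2$; (iv) $E\not\simeq\ell^p(\Gamma)$ for every set $\Gamma$.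

Indeed, $\ell^p(\ell^p(\Gamma))\simeq\ell^p(\Gamma\times\mathbb N)\simeq\ell^p(\Gamma)$ for infinite $\Gamma$. So $E\not\simeq\ell^p(E)$ never happens for $p=2$, and for $p\ne2$ it implies (iv), hence (i).

Theorem 2 is proved in Sections 3 to 8, and Theorem 3 in Section 10. Scalars are real in Sections 3 to 7.

## 3. Kernels of surjections from $\ell^1$

Subspaces of $\ell^1$ are Schur for free, so we look for $E\subseteq\ell^1$. A convenient supply is given by kernels of surjections. Recall that every separable Banach space $Z$ is a quotient of $\ell^1$: send $(e_n)$ to a dense sequence in the unit ball of $Z$. We may also arrange that $e_{2n}\mapsto0$ for all $n$, by using only the odd basis vectors.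

Some notation: $\ell^1(Z)$ is the $\ell^1$-sum of copies of $Z$ indexed by $\mathbb N$, with inclusions $i_k:Z\to\ell^1(Z)$, and $Z^r$ is the $\ell^1$-sum of $r$ copies. For $S:Z\to Z'$ the operators $\ell^1(S)$ and $S^r$ act coordinatewise. If $S$ is onto with kernel $N$, the open mapping theorem gives a constant $M$ such that each $z'\in Z'$ has a preimage of norm at most $M\|z'\|$. Lifting coordinatewise, we see that $\ell^1(S)$ is onto with kernel $\ell^1(N)$, and likewise $S^r$ is onto with kernel $N^r$. Also, if $S:Z\to Z'$ is onto and $V:Z\to V_0$ is a bounded operator vanishing on $\ker S$, then $V=hS$ for a unique bounded $h:Z'\to V_0$. We call this factoring through $S$.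

**Definition (injective).** A real Banach space $V$ is injective if for every Banach space $Z_0$ and closed subspace $Y_0\subseteq Z_0$, every bounded operator $Y_0\to V$ extends to a bounded operator $Z_0\to V$.

For example $\ell^\infty$ is injective: extend each coordinate by Hahn–Banach. In general, real $L_\infty(\nu)$ is injective for $\sigma$-finite $\nu$ (Nachbin, Goodner, Kelley). Complemented subspaces of injective spaces are injective. We also recall that $L_1(\nu)$, for $\sigma$-finite $\nu$, is complemented in its bidual, and that so is every dual space, for example $\ell^1=c_0^*$.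

The next lemma is the tool that controls kernels. Part (a) says that a kernel has a good dual, and part (b) lets us extend operators from a kernel to the whole space.

**Lemma 1.** Let $Q:C\to A$ be onto, $X=\ker Q$, and let $A^*$ be injective. (a) $X^*$ is isomorphic to a complemented subspace of $C^*$; so if $C^*$ is injective, so is $X^*$. (b) If $W$ is complemented in $W^{**}$, every bounded operator $S:X\to W$ extends to a bounded operator $C\to W$.

*Proof.* Let $j:X\to C$ be the inclusion. Since $Q$ is onto, $Q^*$ is an isomorphism of $A^*$ onto $X^\perp\subseteq C^*$. By injectivity, its inverse $X^\perp\to A^*$ extends to $L:C^*\to A^*$; thus $LQ^*=\mathrm{id}$. For $x^*\in X^*$ take an extension $c^*\in C^*$ with $\|c^*\|=\|x^*\|$ and put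
$$Ux^*=c^*-Q^*Lc^* .$$
Two extensions of $x^*$ differ by an element of $X^\perp=Q^*A^*$, on which $\mathrm{id}-Q^*L$ vanishes. So $Ux^*$ does not depend on the extension. Hence $U$ is linear (a sum of extensions extends the sum), it is bounded, and $j^*U=\mathrm{id}$ because $j^*Q^*=(Qj)^*=0$. Then $Uj^*$ is a projection of $C^*$ onto the isomorphic copy $U(X^*)$ of $X^*$. This is (a).

For (b) let $\pi:W^{**}\to W$ be a projection. Since $U^*j^{**}=(j^*U)^*=\mathrm{id}$ on $X^{**}$, for $x\in X$ we have $\pi S^{**}U^*(jx)=\pi S^{**}x=\pi Sx=Sx$. So $\pi S^{**}U^*|_C$ extends $S$. $\square$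

From Lindenstrauss–Rosenthal, Israel J. Math. 7 (1969), referred to as [LR], we use: complemented subspaces of $\mathfrak L^\infty$-spaces are $\mathfrak L^\infty$, and $X$ is $\mathfrak L^p$ if and only if $X^*$ is $\mathfrak L^{p'}$, where $1/p+1/p'=1$.

The first thing to try is $E=\ker(q:\ell^1\to L_1)$ with $q$ a surjection such that $q(e_{2n})=0$. It is infinite dimensional and Schur. By Lemma 1(a), $E^*$ is isomorphic to a complemented subspace of $\ell^\infty$, so $E$ is $\mathfrak L^1$ by [LR]. It only remains to see whether $E\not\simeq\ell^1(E)$, and this is where the attempt stops.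

**Observation.** Let $Z$ be a separable Banach space with $Z\simeq\ell^1(Z)$, let $q:\ell^1\to Z$ be onto with $q(e_{2n})=0$ for all $n$, and let $N=\ker q$. Then $N\simeq\ell^1(N)$.

*Proof.* If $x\in N$, the part of $x$ on even coordinates is in $N$, hence so is the odd part. So $N\simeq\ell^1\oplus N'$ with $N'$ the odd parts. Consequently $N\oplus\ell^1\simeq N$, and $\ell^1(N)\simeq\ell^1\oplus\ell^1(N')$ also satisfies $\ell^1(N)\oplus\ell^1\simeq\ell^1(N)$. Now $\ell^1(N)=\ker\ell^1(q)$ with $\ell^1(q):\ell^1(\ell^1)\to\ell^1(Z)$. Using $\ell^1(\ell^1)\simeq\ell^1$ and $\ell^1(Z)\simeq Z$, we get a surjection $q_2:\ell^1\to Z$ with $\ker q_2\simeq\ell^1(N)$. Let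
$$F=\{(x,y)\in\ell^1\oplus\ell^1:qx=q_2y\} .$$
The first coordinate projection $F\to\ell^1$ is onto, since $q_2$ is onto, and its kernel is isomorphic to $\ker q_2$. It has a bounded right inverse: lift the vectors $e_n$ boundedly and extend linearly. So $F\simeq\ell^1\oplus\ker q_2$, and by symmetry $F\simeq\ell^1\oplus N$. Therefore $N\simeq\ell^1\oplus N\simeq F\simeq\ell^1\oplus\ell^1(N)\simeq\ell^1(N)$. $\square$

Since $L_1\simeq\ell^1(L_1)$, the first attempt gives $E\simeq\ell^1(E)$. The observation also says what is needed: the quotient $\ell^1/E$ must be a space $Y$ with $Y\not\simeq\ell^1(Y)$. This $Y$ need not be Schur, but $Y^*$ should be injective for Lemma 1 to apply. So take $Y$ itself to be a kernel, $Y=\ker(Q:C\to A)$, where now $C$ is an $L_1(\nu)$ different from $\ell^1$. The argument of the observation used the lifting property of $\ell^1$, which $C$ lacks, so the map $Q$ can carry information that $A$ alone does not. The information will be: which weakly null sequences of $A$ lift to weakly null sequences of $C$.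

## 4. Conditional expectations that forget the first coordinates

Let $G=\{-1,1\}^{\mathbb N}$ with Haar probability measure and coordinate functions $r_l$. Let $\mathbb E_n$ be the conditional expectation on $L_1(G)$ onto the functions of the coordinates with index $>n$; that is, $\mathbb E_n$ integrates out the first $n$ coordinates. For example
$$\mathbb E_nr_l=0\ (l\le n),\qquad \mathbb E_nr_l=r_l\ (l>n),\qquad \mathbb E_n(r_1r_l)=0\ (l\geq 2,\ n\ge1),\qquad \mathbb E_n1_U=2^{-n}$$
when $U$ is a cylinder fixing exactly the first $n$ coordinates. For $n\le n_0$ we have $\mathbb E_{n_0}\mathbb E_n=\mathbb E_{n_0}$, hence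
$$\mathbb E_{n_0}(f-\mathbb E_nf)=0\qquad(n\le n_0).\tag{1}$$

Put
$$A=L_1(G),\qquad B=\ell^1(L_1(G)),\qquad T:B\to A,\quad T\big((f_n)_n\big)=\sum_n(f_n-\mathbb E_nf_n),$$
so $\|T\|\le2$. Let $q:\ell^1\to A$ be onto, and let
$$C=\ell^1\oplus_1B,\qquad Q:C\to A,\quad Q(a,f)=qa+Tf,\qquad Y=\ker Q .$$
The summand $\ell^1$ only serves to make $Q$ onto. The space $Y$ is separable, so there is a surjection $\kappa:\ell^1\to Y$ with $\kappa(e_{2n})=0$ for all $n$. Put
$$E=\ker\kappa\subseteq\ell^1 .$$

**Proposition 3.** $E$ is an infinite dimensional $\mathfrak L^1$-space with the Schur property, so $\mathcal{SS}(E)=\mathcal K(E)$. Moreover $Y^*$, $(Y^r)^*$ for $r\in\mathbb N$, and $\ell^1(Y)^*$ are injective.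

*Proof.* $E$ contains all $e_{2n}$, so it is infinite dimensional. It is Schur as a subspace of $\ell^1$, and Proposition 2 gives $\mathcal{SS}(E)=\mathcal K(E)$. The spaces $A,C,A^r,C^r,\ell^1(A),\ell^1(C)$ are countable $\ell^1$-sums of copies of $L_1(G)$ and of $\ell^1$, hence $L_1(\nu)$-spaces with $\nu$ $\sigma$-finite. So they have injective duals and are complemented in their biduals. Since $Y=\ker Q$, $Y^r=\ker Q^r$ and $\ell^1(Y)=\ker\ell^1(Q)$, Lemma 1(a) gives the injectivity of the three duals. Now apply Lemma 1(a) to $\kappa:\ell^1\to Y$, whose kernel is $E$: $E^*$ is isomorphic to a complemented subspace of $\ell^\infty$. By [LR], $E^*$ is $\mathfrak L^\infty$ and $E$ is $\mathfrak L^1$. $\square$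

## 5. Weakly null sequences in $\ell^1(A)$ that lift through $\ell^1(Q)$

Let $\mathcal N$ be the set of sequences $(w_t)$ in $\ell^1(A)$ of the form $w_t=\ell^1(Q)c_t$ with $(c_t)$ weakly null in $\ell^1(C)$. It is a linear space. We call its elements negligible. The aim of this section is a test that detects when a sequence is not negligible. It rests on the fact that weakly null sequences in an $\ell^1$-sum have uniformly small tails.

**Lemma 2 (uniform tails).** Let $I$ be countable and let $(b_t)$ be weakly null in $\ell^1(I;Z)$. For every $\varepsilon>0$ there is a finite $F\subseteq I$ with $\sum_{i\notin F}\|b_t(i)\|<\varepsilon$ for all $t$.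

*Proof.* Suppose this fails for some $\varepsilon>0$. We construct $t_1<t_2<\cdots$ and pairwise disjoint finite $F_s\subseteq I$ with $\sum_{i\in F_s}\|b_{t_s}(i)\|\ge\varepsilon/2$. Suppose $t_1,\dots,t_{s-1}$ and $F_1,\dots,F_{s-1}$ are chosen (none if $s=1$). There is a finite $D\supseteq F_1\cup\dots\cup F_{s-1}$ with $\sum_{i\notin D}\|b_t(i)\|<\varepsilon$ for the finitely many $t\le t_{s-1}$ (no condition if $s=1$). By assumption $D$ does not work for all $t$, so there is $t_s$ with $\sum_{i\notin D}\|b_{t_s}(i)\|\ge\varepsilon$, and necessarily $t_s>t_{s-1}$. Choose a finite $F_s\subseteq I\setminus D$ carrying at least $\varepsilon/2$ of this sum.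

For $i\in F_s$ choose a norm-one $x_i^*\in Z^*$ with $x_i^*(b_{t_s}(i))=\|b_{t_s}(i)\|$, and put $x_i^*=0$ for $i\notin\bigcup_sF_s$. The operator $b\mapsto(x_i^*(b(i)))_i$ from $\ell^1(I;Z)$ to $\ell^1(I)$ has norm at most $1$. It maps $(b_{t_s})_s$ to a weakly null, hence norm null, sequence in $\ell^1(I)$. But the image of $b_{t_s}$ has norm at least $\varepsilon/2$, a contradiction. $\square$

**Lemma 3 (test for negligibility).** If $(w_t)\in\mathcal N$, $w_t=(w_t^k)_k$, and $\varepsilon>0$, then there is $n_0$ with
$$\limsup_t\sum_k\|\mathbb E_{n_0}w_t^k\|_1\le2\varepsilon .$$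

*Proof.* Write $w_t=\ell^1(Q)c_t$ with $c_t=(a_t,b_t)\in\ell^1(\ell^1)\oplus\ell^1(B)$ weakly null. Since $\ell^1(\ell^1)\simeq\ell^1$ is Schur, $\|a_t\|\to0$. So $w_t=\ell^1(T)b_t+o(1)$ in norm, where $b_t=(b_t^{k,n})_{k,n}$ is weakly null in $\ell^1(\mathbb N\times\mathbb N;L_1(G))$. By Lemma 2 there is a finite $F\subseteq\mathbb N\times\mathbb N$ outside of which all $b_t$ have mass less than $\varepsilon$. Taking $n_0$ at least as large as all second coordinates in $F$, we get $\sum_k\sum_{n>n_0}\|b_t^{k,n}\|<\varepsilon$ for all $t$. The $k$-th coordinate of $\ell^1(T)b_t$ is $\sum_n(b_t^{k,n}-\mathbb E_nb_t^{k,n})$. By (1), $\mathbb E_{n_0}$ kills the terms with $n\le n_0$. The other terms contribute at most $2\|b_t^{k,n}\|$ each. Hence $\sum_k\|\mathbb E_{n_0}w_t^k\|_1\le2\varepsilon+o(1)$. $\square$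

Two examples, placed in the first coordinate of $\ell^1(A)$. The sequence $(i_1(r_1r_t))_{t\ge2}$ is negligible: $\mathbb E_1(r_1r_t)=0$, so $r_1r_t=Q(0,(r_1r_t,0,0,\dots))$, and $(r_1r_t)_t$ is orthonormal in $L_2$, hence weakly null in $L_1$. The sequence $(i_1r_t)$ is not negligible: for each $n_0$ we have $\|\mathbb E_{n_0}r_t\|_1=1$ for $t>n_0$, which contradicts Lemma 3 with $\varepsilon=\frac14$.

Negligible sequences are those in which, up to small errors, averaging over finitely many coordinates leaves nothing, and the number of coordinates is the same for all places of the $\ell^1$-sum.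

## 6. A square root bound after averaging

Why should $\ell^1(A)$ and $A$ look different modulo negligible sequences? In $\ell^1(A)$ consider $s=\sum_{k\le m}i_kr_{l_k}$ with $l_1<\dots<l_m$. Its norm is $m$, and it stays $m$ after applying any $\mathbb E_n$ with $n<l_1$ coordinatewise. In $A$ itself, Rademacher functions only give $\|\sum_{k\le m}r_{l_k}\|_1\le\|\sum_{k\le m}r_{l_k}\|_2=\sqrt m$.

A comparison of norms alone proves nothing, because $A$ is isomorphic to $\ell^1(A)$, and it is worth seeing how the isomorphism avoids $\sqrt m$. Let $D_k=\{\omega:\omega_1=\dots=\omega_{k-1}=1,\ \omega_k=-1\}$, a cylinder of measure $2^{-k}$, and let $\sigma$ be the left shift on $G$. The $D_k$ partition $G$ up to one point, and $X_kf=2^k1_{D_k}\,(f\circ\sigma^k)$ maps $A$ isometrically onto $L_1(D_k)$. So $(f_k)\mapsto\sum_kX_kf_k$ is an isometry of $\ell^1(A)$ onto $A$. It sends $s$ to the function $x=\sum_{k\le m}2^k1_{D_k}r_{l_k+k}$, whose norm is $m$ because the summands are disjoint. Now average: if $n=m<l_1$, then $\mathbb E_n(1_{D_k}r_{l_k+k})=2^{-k}r_{l_k+k}$, so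
$$\mathbb E_nx=\sum_{k\le m}r_{l_k+k},\qquad\|\mathbb E_nx\|_1\le\sqrt m .$$
The disjointness was visible only in the first $m$ coordinates, and averaging over them destroyed it. We now prove that the same happens for every choice of $m$ operators $X_k$, not only for this one. The first step gives a single integrable function that dominates all $Xr_l$.

**Lemma 4 (domination).** For $X\in\mathcal B(L_1(G))$ there is $g\in L_1(G)$, $g\ge0$, with $\int g\le\|X\|$ and $|Xr_l|\le g$ almost everywhere for all $l$.

*Proof.* Let $\mathcal C_l$ be the set of the $2^l$ cylinders determined by the first $l$ coordinates and $g_l=\sum_{U\in\mathcal C_l}|X1_U|$. Each $U\in\mathcal C_l$ is the disjoint union of two members of $\mathcal C_{l+1}$, so $g_l\le g_{l+1}$ by the triangle inequality. Also $\int g_l\le\sum_U\|X\|\,\|1_U\|_1=\|X\|$. So $g=\sup_lg_l$ is integrable with $\int g\le\|X\|$. Since $r_l$ is constant with value $\pm1$ on each $U\in\mathcal C_l$, we have $|Xr_l|=|\sum_U\pm X1_U|\le g_l\le g$. $\square$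

For $x=(x^\rho)_{\rho\le r}\in A^r$ write $\mathbb E_nx=(\mathbb E_nx^\rho)_\rho$.

**Lemma 5 (square root bound).** Let $m,r\in\mathbb N$ and let $X_1,\dots,X_m:A\to A^r$ be operators of norm at most $C_1$. There are $n\in\mathbb N$ and, for each $t\in\mathbb N$, indices $t\le l_1(t)<\dots<l_m(t)$ such that $x_t=\sum_{k\le m}X_kr_{l_k(t)}$ satisfies
$$\|\mathbb E_nx_t\|\le r\big(\sqrt m\,(C_1+1)+1\big)\qquad\text{for all }t.\tag{2}$$

*Proof.* Put $\delta=1/m$. Let $X_k^\rho\in\mathcal B(L_1(G))$, $\rho\le r$, be the components of $X_k$; they have norm at most $C_1$. Let $g_k^\rho$ be the functions from Lemma 4 for $X_k^\rho$.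

We choose $n$ so that the dominating functions almost depend on the first $n$ coordinates only. By martingale convergence there is $n$ such that $\tilde g_k^\rho:=\mathbb E[g_k^\rho\mid\text{coordinates}\le n]$ satisfies $\|g_k^\rho-\tilde g_k^\rho\|_1\le\delta$ for all $k\le m$, $\rho\le r$.

Next we truncate, so as to have bounded functions after averaging. Define
$$P_l^{k,\rho}=\max\{\min\{X_k^\rho r_l,\tilde g_k^\rho\},-\tilde g_k^\rho\},\qquad b_l^{k,\rho}=\mathbb E_nP_l^{k,\rho},\qquad y_l^{k,\rho}=\mathbb E_nX_k^\rho r_l .$$
Since $|X_k^\rho r_l-P_l^{k,\rho}|=(|X_k^\rho r_l|-\tilde g_k^\rho)^+\le(g_k^\rho-\tilde g_k^\rho)^+$, we have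
$$\|y_l^{k,\rho}-b_l^{k,\rho}\|_1\le\delta .$$
Since $\tilde g_k^\rho$ depends only on the coordinates that $\mathbb E_n$ integrates out,
$$|b_l^{k,\rho}|\le\mathbb E_n\tilde g_k^\rho=\int\tilde g_k^\rho=\int g_k^\rho\le C_1 .$$

Now we choose the indices so that the $b$'s are almost orthogonal. For $\varphi\in L_\infty(G)\subseteq L_2(G)$, Bessel's inequality gives $\int\varphi r_l\to0$. So $r_l\to0$ weakly in $L_1(G)$, and for fixed $k,\rho$ also $y_l^{k,\rho}\to0$ weakly as $l\to\infty$. Fix $t$. Once $l_1(t),\dots,l_{k-1}(t)$ are chosen, the functions $b^{k',\rho}_{l_{k'}(t)}$ with $k'<k$ are finitely many fixed elements of $L_\infty(G)$. So there is $l_k(t)\geq t$, larger than the previous indices, with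
$$\Big|\int b^{k',\rho}_{l_{k'}(t)}\,y^{k,\rho}_{l_k(t)}\Big|\le\delta\qquad(k'<k,\ \rho\le r).$$
Replacing $y$ by $b$ costs at most $C_1\delta$, so $|\int b^{k',\rho}_{l_{k'}(t)}b^{k,\rho}_{l_k(t)}|\le(1+C_1)\delta$ for $k'<k$. Expanding the square,
$$\Big\|\sum_{k\le m}b^{k,\rho}_{l_k(t)}\Big\|_1^2\le\Big\|\sum_{k\le m}b^{k,\rho}_{l_k(t)}\Big\|_2^2\le mC_1^2+m^2(1+C_1)\delta=m(C_1^2+C_1+1)\le m(C_1+1)^2 .$$
The $\rho$-th component of $\mathbb E_nx_t$ is $\sum_{k\le m}y^{k,\rho}_{l_k(t)}$, which differs from $\sum_{k\le m}b^{k,\rho}_{l_k(t)}$ by at most $m\delta=1$ in norm. Summing over $\rho\le r$ gives (2). $\square$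

## 7. $\ell^1(E)$ is not a complemented subspace of $E^r$

**Proposition 4.** For no $r\in\mathbb N$ is $\ell^1(E)$ isomorphic to a complemented subspace of $E^r$. In particular $E\not\simeq\ell^1(E)$.

*Proof.* Suppose it is, for some $r$. Then there are bounded $\Phi:\ell^1(E)\to E^r$ (an isomorphism onto a complemented subspace) and $\Theta:E^r\to\ell^1(E)$ (a projection followed by the inverse) with $\Theta\Phi=\mathrm{id}$.

**Step 1. From $E$ to $Y$.** We transfer $\Theta,\Phi$ from the kernel $E$ to the quotient $Y$; the price is an error term that factors through $\ell^1(\kappa)$. We have $E^r=\ker\kappa^r$ and $\ell^1(E)=\ker\ell^1(\kappa)$, and $(Y^r)^*$, $\ell^1(Y)^*$ are injective by Proposition 3. The spaces $\ell^1(\ell^1)$ and $(\ell^1)^r$ are isomorphic to $\ell^1$, hence complemented in their biduals. So Lemma 1(b) extends $\Theta$ and $\Phi$, regarded as operators into $\ell^1(\ell^1)$ and $(\ell^1)^r$, to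
$$\Theta_1:(\ell^1)^r\to\ell^1(\ell^1),\qquad\Phi_1:\ell^1(\ell^1)\to(\ell^1)^r .$$
$\Theta_1$ maps $\ker\kappa^r$ into $\ker\ell^1(\kappa)$, and $\Phi_1$ maps $\ker\ell^1(\kappa)$ into $\ker\kappa^r$. Factoring through $\kappa^r$ and $\ell^1(\kappa)$ we get bounded $\Theta_Y:Y^r\to\ell^1(Y)$ and $\Phi_Y:\ell^1(Y)\to Y^r$ with
$$\Theta_Y\kappa^r=\ell^1(\kappa)\Theta_1,\qquad\Phi_Y\ell^1(\kappa)=\kappa^r\Phi_1 .$$
The operator $\Theta_1\Phi_1-\mathrm{id}$ vanishes on $\ell^1(E)=\ker\ell^1(\kappa)$, so it equals $h\,\ell^1(\kappa)$ with $h:\ell^1(Y)\to\ell^1(\ell^1)$ bounded. Hence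
$$\Theta_Y\Phi_Y\ell^1(\kappa)=\Theta_Y\kappa^r\Phi_1=\ell^1(\kappa)\Theta_1\Phi_1=(\mathrm{id}+\ell^1(\kappa)h)\,\ell^1(\kappa),$$
and since $\ell^1(\kappa)$ is onto,
$$\Theta_Y\Phi_Y=\mathrm{id}+\ell^1(\kappa)h\quad\text{on }\ell^1(Y).\tag{3}$$

**Step 2. From $Y$ to $A$.** We do the same once more, from the kernel $Y$ to the quotient $A$. Now the error will factor through $\ell^1(Q)$, so it produces only negligible sequences. We have $Y^r=\ker Q^r$ and $\ell^1(Y)=\ker\ell^1(Q)$, the duals of $A^r$ and $\ell^1(A)$ are injective, and $\ell^1(C)$, $C^r$, $\ell^1(\ell^1)$ are complemented in their biduals. By Lemma 1(b) we extend $\Theta_Y:Y^r\to\ell^1(Y)\subseteq\ell^1(C)$ to $\Theta_C:C^r\to\ell^1(C)$, extend $\Phi_Y:\ell^1(Y)\to Y^r\subseteq C^r$ to $\Phi_C:\ell^1(C)\to C^r$, and extend $h$ to $h_C:\ell^1(C)\to\ell^1(\ell^1)$. Since $\Theta_C$ and $\Phi_C$ preserve the kernels of $Q^r$ and $\ell^1(Q)$, there are bounded $\Theta_A:A^r\to\ell^1(A)$ and $\Phi_A:\ell^1(A)\to A^r$ with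
$$\Theta_AQ^r=\ell^1(Q)\Theta_C,\qquad\Phi_A\ell^1(Q)=Q^r\Phi_C.\tag{4}$$
Let $J:\ell^1(Y)\to\ell^1(C)$ be the inclusion. By (3), $\Theta_C\Phi_C-\mathrm{id}-J\ell^1(\kappa)h_C$ vanishes on $\ell^1(Y)=\ker\ell^1(Q)$. So it equals $H\ell^1(Q)$ with $H:\ell^1(A)\to\ell^1(C)$ bounded. Apply $\ell^1(Q)$ on the left. By (4), $\ell^1(Q)\Theta_C\Phi_C=\Theta_AQ^r\Phi_C=\Theta_A\Phi_A\ell^1(Q)$, and $\ell^1(Q)J=0$. So $\Theta_A\Phi_A\ell^1(Q)=\ell^1(Q)+\ell^1(Q)H\ell^1(Q)$, and since $\ell^1(Q)$ is onto,
$$\Theta_A\Phi_A=\mathrm{id}+\ell^1(Q)H\quad\text{on }\ell^1(A).\tag{5}$$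

**Step 3. The contradiction between $m$ and $\sqrt m$.** We test (5) on sums of $m$ Rademacher functions placed in different coordinates. Put $C_1=\|\Phi_A\|$ and $C_2=\|\Theta_A\|$. Fix $m$, and apply Lemma 5 to $X_k=\Phi_Ai_k:A\to A^r$, $k\le m$. We get $n$, indices $l_k(t)$, and with
$$s_t=\sum_{k\le m}i_kr_{l_k(t)}\in\ell^1(A),\qquad x_t=\Phi_As_t=\sum_{k\le m}X_kr_{l_k(t)},\qquad y_t=\mathbb E_nx_t$$
we have $\|y_t\|\le r(\sqrt m(C_1+1)+1)$ by (2). Since $l_k(t)\ge t$, the sequences $(s_t)$ and $(x_t)$ are weakly null.

The difference $x_t-y_t$ lifts. Let $\beta_t\in B^r$ have as its $\rho$-th component the element of $B=\ell^1(L_1(G))$ with $x_t^\rho$ in the $n$-th place and $0$ elsewhere. Then $T^r\beta_t=x_t-\mathbb E_nx_t=x_t-y_t$, and $(\beta_t)$ is weakly null. Let $\gamma_t\in C^r$ have $\rho$-th component $(0,\beta_t^\rho)$. Then $(\gamma_t)$ is weakly null and $x_t-y_t=Q^r\gamma_t$. By (4), $\Theta_A(x_t-y_t)=\ell^1(Q)\Theta_C\gamma_t$, which is a sequence in $\mathcal N$.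

By (5), $\Theta_Ax_t=\Theta_A\Phi_As_t=s_t+\ell^1(Q)Hs_t$, and $(\ell^1(Q)Hs_t)\in\mathcal N$. Therefore
$$s_t=\Theta_Ay_t+w_t,\qquad w_t=\Theta_A(x_t-y_t)-\ell^1(Q)Hs_t,\qquad(w_t)\in\mathcal N .$$
Apply Lemma 3 with $\varepsilon=\frac14$ to get $n_0$ with $\limsup_t\sum_k\|\mathbb E_{n_0}w_t^k\|_1\le\frac12$. For $t>n_0$ we have $\mathbb E_{n_0}r_{l_k(t)}=r_{l_k(t)}$, because $l_k(t)\ge t>n_0$. Since $\mathbb E_{n_0}$ is a contraction, for large $t$
$$m=\sum_k\|\mathbb E_{n_0}s_t^k\|_1\le\|\Theta_Ay_t\|+\sum_k\|\mathbb E_{n_0}w_t^k\|_1\le C_2\,r\big(\sqrt m(C_1+1)+1\big)+1 .$$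
The numbers $n$ and $n_0$ depend on $m$, but $C_1,C_2,r$ do not. So the inequality is false for large $m$. This contradiction proves the first statement, and $r=1$ gives $E\not\simeq\ell^1(E)$. $\square$

With Proposition 3, this proves Theorem 2 for $\mathbb K=\mathbb R$.

## 8. Complex scalars by complexification

Let $E$ be the real space just constructed and $E_{\mathbb C}=E+iE\subseteq\ell^1(\mathbb N;\mathbb C)$, a closed infinite dimensional complex subspace. It is Schur, so $\mathcal{SS}(E_{\mathbb C})=\mathcal K(E_{\mathbb C})$ by Proposition 2.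

To see that $E_{\mathbb C}$ is $\mathfrak L^1$, let $F\subseteq E_{\mathbb C}$ be finite dimensional. The real and imaginary parts of a basis of $F$ span a finite dimensional $F_0\subseteq E$ with $F\subseteq F_0+iF_0$. Take $F_0\subseteq G_0\subseteq E$ and an isomorphism $S:G_0\to\ell^1_d$ with $\|S\|\|S^{-1}\|\le\lambda'$, where $\lambda'$ depends only on $E$. In complex $\ell^1$ and $\ell^1_d$ we have $\|x+iy\|\le\|x\|+\|y\|\le2\|x+iy\|$ for real $x,y$. So the complex-linear extension of $S$ has norm at most $2\|S\|$, its inverse has norm at most $2\|S^{-1}\|$, and $G_0+iG_0\supseteq F$ is $4\lambda'$-isomorphic to complex $\ell^1_d$.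

To see that $E_{\mathbb C}\not\simeq\ell^1(E_{\mathbb C})$, note that $E_{\mathbb C}\simeq E^2$ as a real space. If $E_{\mathbb C}\simeq\ell^1(E_{\mathbb C})$, then $E^2\simeq\ell^1(E^2)$ as real spaces. Since $E$ is complemented in $E^2$, $\ell^1(E)$ is complemented in $\ell^1(E^2)$, hence isomorphic to a complemented subspace of $E^2$. This contradicts Proposition 4 with $r=2$, which is why general $r$ was carried along. The proof of Theorem 2 is complete. $\blacksquare$

## 9. The intermediate space $Y$

The separable real space $Y$ is also an $\mathfrak L^1$-space with $Y\not\simeq\ell^1(Y)$, but it behaves in the opposite way for operators. It is $\mathfrak L^1$ by [LR], since $Y^*$ is isomorphic to a complemented subspace of $C^*$, an $L_\infty(\nu)$. An isomorphism $Y\simeq\ell^1(Y)$ would give $\Theta_Y,\Phi_Y$ with $r=1$ and $\Theta_Y\Phi_Y=\mathrm{id}$, which is (3) with $h=0$; Steps 2 and 3 of Section 7 then lead to the same contradiction.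

However, $Y$ is not Schur. For $i\ge3$ we have $\mathbb E_1(r_1r_i)=\mathbb E_2(r_1r_i)=0$, so
$$T(r_1r_i,-r_1r_i,0,0,\dots)=r_1r_i-r_1r_i=0 .$$
Thus $(0,(r_1r_i,-r_1r_i,0,\dots))\in Y$, and these vectors form a weakly null sequence of constant norm $2$. By Theorem 1, $\mathcal{SS}(Y)\setminus\mathcal K(Y)$ is spaceable. So both behaviors occur among $\mathfrak L^1$-spaces with $E\not\simeq\ell^1(E)$, and the Schur property decides which.

## 10. The range $1<p<\infty$: complemented copies of $\ell^2$

We now prove Theorem 3, over both scalar fields. In addition to the facts already recalled, we use the following.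

* [LP]: for $1<p<\infty$ an $\mathfrak L^p$-space is isomorphic to a complemented subspace of some $L_p(\mu)$; $\mathfrak L^2$-spaces are isomorphic to Hilbert spaces.
* [LR]: an infinite dimensional complemented subspace of $L_p(\mu)$, $1<p<\infty$, is an $\mathfrak L^p$-space or isomorphic to a Hilbert space.
* [KP] (Kadec–Pełczyński, Studia Math. 21 (1962)): for $2<p<\infty$, every seminormalized weakly null sequence in $L_p(\mu)$ has a subsequence that is equivalent to the unit vector basis of $\ell^2$ or of $\ell^p$ and whose closed span is complemented in $L_p(\mu)$; every subspace of $L_p(\mu)$ isomorphic to $\ell^2$ is complemented. (Seminormalized means bounded and bounded away from $0$ in norm.)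
* [JO] (Johnson–Odell, Compositio Math. 28 (1974)), used for real scalars only: for $2<p<\infty$, a separable infinite dimensional $\mathfrak L^p$-space with no subspace isomorphic to $\ell^2$ is isomorphic to $\ell^p$.

For $s\ne u$ in $(1,\infty)$ the spaces $\ell^s$ and $\ell^u$ are totally incomparable: no infinite dimensional Banach space embeds in both. Pitt's theorem says that for $p>2$ every bounded operator $\ell^p\to\ell^2$ is compact.

For $p=2$, [LP] gives $E\simeq\ell^2(\Gamma)$ with $\Gamma$ infinite, so $\ell^2(E)\simeq\ell^2(\Gamma\times\mathbb N)\simeq E$. From now on $p\ne2$. Then $E$ is reflexive, being a subspace of an $L_p(\mu)$, and $E^*$ is an $\mathfrak L^{p'}$-space. By dualizing, $E$ has a complemented copy of $\ell^2$ if and only if $E^*$ does.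

**Lemma 6.** Let $2<p<\infty$, and let $E$ be a complemented subspace of $L_p(\mu)$ with no complemented subspace isomorphic to $\ell^2$. Then $E$ contains no subspace isomorphic to $\ell^2$, and every seminormalized weakly null sequence in $E$ has a subsequence that is equivalent to the $\ell^p$-basis and whose closed span is complemented in $E$.

*Proof.* A copy of $\ell^2$ in $E$ would be complemented in $L_p(\mu)$ by [KP], hence in $E$ by restricting the projection. So there is none. The second claim is [KP] with the alternative $\ell^2$ excluded. $\square$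

**Step 1. (iii)⇒(i).** We repeat the diagonal construction of Proposition 1 with the inclusion between $\ell^2$ and $\ell^p$. $E$ has complemented copies of $\ell^2$ (hypothesis) and of $\ell^p$ [LP]. Let $\{s,u\}=\{2,p\}$ with $s<u$, let $R:E\to\ell^s$ be onto, and let $J:\ell^u\to E$ be an isomorphic embedding. Partition $\mathbb N=\bigsqcup_jN_j$ into infinite sets, and for $a\in\ell^\infty$ let $\iota_a:\ell^s\to\ell^u$, $\iota_ae_n=a_je_n$ for $n\in N_j$; then $\|\iota_a\|\le\|a\|_\infty$. As $R(B_E)\supseteq cB_{\ell^s}$ for some $c>0$, the set $J\iota_aR(B_E)$ contains $\{c\,a_jJe_n:n\in N_j\}$ for each $j$. Since $\|Je_n\|$ is bounded below, $a\mapsto J\iota_aR$ is an isomorphism of $\ell^\infty$ onto a closed subspace of $\mathcal B(E)$. Since the vectors $Je_n$ are uniformly separated, $J\iota_aR$ is non-compact for $a\ne0$. If $J\iota_aR$ were an isomorphism on an infinite dimensional closed $Z$, then $R|_Z$ and $\iota_aR|_Z$ would be isomorphisms into $\ell^s$ and $\ell^u$, contradicting total incomparability. So $J\iota_aR\in\mathcal{SS}(E)$.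

**Step 2. (i)⇒(ii)⇒(iii).** The first implication is trivial. For the second we show that if $E$ has no complemented copy of $\ell^2$, then the identity of $\ell^p$ factors through every non-compact $T\in\mathcal B(E)$, say $\mathrm{id}=\alpha T\beta$. Then $\beta$ is an isomorphism onto its image and $T$ is an isomorphism on $\beta(\ell^p)$, so $T\notin\mathcal{SS}(E)$.

Let $p>2$ and regard $E$ as complemented in $L_p(\mu)$. Take $(z_n)$ in $B_E$ such that $(Tz_n)$ has no norm convergent subsequence. By reflexivity we may assume $z_n\to z$ weakly. Then $T(z_n-z)\not\to0$, so after passing to a subsequence $x_n=(z_n-z)/2$ is weakly null with $\|x_n\|\le1$ and $\|Tx_n\|\ge\delta>0$. Hence also $\|x_n\|\ge\delta/\|T\|$. By Lemma 6, applied first to $(x_n)$ and then to $(Tx_n)$, we may assume that both sequences are equivalent to the $\ell^p$-basis and that there is a projection $P_0$ of $E$ onto $\overline{\mathrm{span}}(Tx_n)$. Let $\beta:\ell^p\to E$, $\beta e_n=x_n$. Then $T\beta$ is an isomorphism onto $\overline{\mathrm{span}}(Tx_n)$, and $\mathrm{id}=\big((T\beta)^{-1}P_0\big)T\beta$.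

If $p<2$, apply this to the non-compact operator $T^*$ on the $\mathfrak L^{p'}$-space $E^*$, where $p'>2$ and there is no complemented copy of $\ell^2$. Dualizing the factorization $\mathrm{id}_{\ell^{p'}}=\alpha T^*\beta$ gives $\mathrm{id}_{\ell^p}=\beta^*T^{**}\alpha^*$, and $T^{**}=T$.

**Step 3. (iii)⇒(iv).** A separable subspace of $\ell^p(\Gamma)$ lies in $\ell^p(\Gamma_0)$ with $\Gamma_0$ countable, so by total incomparability $\ell^p(\Gamma)$ contains no copy of $\ell^2$ when $p\ne2$.

There remains (iv)⇒(iii). If $E$ is separable this is close to [JO]. For non-separable $E$ we will cut $E$ into separable pieces isomorphic to $\ell^p$, and the constants of these isomorphisms must be controlled. The next lemma is Pełczyński's theorem on complemented subspaces of $\ell^p$, with constants.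

**Lemma 7.** For all $K$ and $1\le p<\infty$ there is a constant $f(K,p)$ such that every infinite dimensional $K$-complemented $X\subseteq\ell^p$ satisfies $d(X,\ell^p)\le f(K,p)$.

*Proof.* First we find a good copy of $\ell^p$ in $X$. Choose inductively $0=N_1<N_2<\cdots$ and norm-one $x_j\in X$ whose first $N_j$ coordinates vanish; these exist since $X$ is infinite dimensional. Let $N_{j+1}>N_j$ be so large that the part of $x_j$ beyond $N_{j+1}$ is tiny, and let $u_j$ be the normalized restriction of $x_j$ to $(N_j,N_{j+1}]$. We arrange $\sum_j\|x_j-u_j\|\le\frac13$. Let $u_j^*$ be norm-one functionals supported on $(N_j,N_{j+1}]$ with $u_j^*(u_j)=1$. Then $P_0x=\sum_ju_j^*(x)u_j$ is a projection of norm $1$ onto $\overline{\mathrm{span}}(u_j)$, which is isometric to $\ell^p$. The operator $Vx=x+\sum_ju_j^*(x)(x_j-u_j)$ on $\ell^p$ satisfies $\|V-\mathrm{id}\|\le\frac13$ and $Vu_j=x_j$, so it is invertible with $\|V\|\|V^{-1}\|\le2$. Hence $U=\overline{\mathrm{span}}(x_j)\subseteq X$ is $2$-isomorphic to $\ell^p$, and $VP_0V^{-1}$ is a projection of $\ell^p$ onto $U$ of norm at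 most $2$.

So $X=U\oplus X'$ for some $X'$, and
$$X\simeq\ell^p\oplus X'\simeq\ell^p\oplus\ell^p\oplus X'\simeq\ell^p\oplus X .$$
Write $\ell^p=X\oplus X''$ using a projection onto $X$ of norm at most $K$. Then
$$\ell^p\simeq\ell^p(\ell^p)\simeq\ell^p(X)\oplus\ell^p(X'')\simeq X\oplus\ell^p(X)\oplus\ell^p(X'')\simeq X\oplus\ell^p\simeq X .$$
All isomorphism constants depend only on $K$ and $p$. $\square$

**Lemma 8.** Let $2<p<\infty$ and let $X$ be an infinite dimensional complemented subspace of a separable $L_p(\nu)$ containing no copy of $\ell^2$. Then $X\simeq\ell^p$.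

*Proof.* Let the scalars be real. $X$ is not isomorphic to a Hilbert space, so it is $\mathfrak L^p$ by [LR], and [JO] applies.

Let the scalars be complex, and let $X_{\mathbb R}$ be $X$ as a real space. It is complemented in $L_p(\nu;\mathbb C)$ regarded as a real space, which is isomorphic to the real space $L_p(\nu)\oplus L_p(\nu)$, again a separable real $L_p$-space. We check that $X_{\mathbb R}$ contains no copy of real $\ell^2$. Suppose $(x_n)$ in $X_{\mathbb R}$ is equivalent over $\mathbb R$ to the $\ell^2$-basis. Then $(x_n)$ is seminormalized, and it is weakly null in $X$, because the real and imaginary parts of complex functionals are real functionals. By [KP] a subsequence is equivalent over $\mathbb C$, hence over $\mathbb R$, to the basis of $\ell^2$ or of $\ell^p$. As $p\ne2$, it is $\ell^2$, so $X$ contains complex $\ell^2$, a contradiction. By the real case $X_{\mathbb R}$ is isomorphic to real $\ell^p$, so the complexification of $X_{\mathbb R}$ is isomorphic to complex $\ell^p$.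

Write elements of this complexification as formal sums $x\dotplus\mathrm i\,y$, and let $\overline X$ be $X$ with conjugate scalar multiplication. The map $x\dotplus\mathrm i\,y\mapsto(x+iy,\,x-iy)$ is a real-linear isomorphism onto $X\oplus\overline X$. It is complex-linear, since $\mathrm i(x\dotplus\mathrm i\,y)=(-y)\dotplus\mathrm i\,x$ is sent to $(-y+ix,-y-ix)=(i(x+iy),-i(x-iy))$, and multiplication by $i$ in $\overline X$ is multiplication by $-i$ in $X$. So $X$ is isomorphic to a complemented subspace of complex $\ell^p$, and Lemma 7 gives $X\simeq\ell^p$. $\square$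

**Step 4. (iv)⇒(iii), reduction.** We assume that (iii) fails and show $E\simeq\ell^p(\Gamma)$ for some $\Gamma$; here we reduce to $p>2$ and fix coordinates. If $p<2$, then (iii) fails for the $\mathfrak L^{p'}$-space $E^*$, and $E^*\simeq\ell^{p'}(\Gamma)$ implies $E\simeq\ell^p(\Gamma)$ by reflexivity. So let $p>2$, and take $E\subseteq L_p(\mu)$ with a bounded projection $P:L_p(\mu)\to E$. By Lemma 6, $E$ contains no copy of $\ell^2$.

Up to isometry $L_p(\mu)=\big(\bigoplus_{i\in I}L_p(\mu_i)\big)_p$ with probability measures $\mu_i$ (this is part of Maharam's theorem; here is a direct argument). Take a maximal family of sets $A_i$ with $0<\mu(A_i)<\infty$ that pairwise intersect in null sets. The support of $f\in L_p(\mu)$ is $\sigma$-finite, so it meets only countably many $A_i$ in positive measure, and by maximality these cover it up to a null set. So $f=\sum_if1_{A_i}$ and $\|f\|^p=\sum_i\|f1_{A_i}\|^p$; conversely, a $p$-summable family with terms in $L_p(A_i)$ has only countably many nonzero terms and sums to an element of $L_p(\mu)$. Normalizing $\mu|_{A_i}$ changes $L_p(A_i)$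 only by a constant factor in the norm, so the normalized space is isometric to it. Let $R_i$ be the coordinate projections.

**Step 5. Each $R_iE$ lies in a separable $L_i=L_p(\mu_i|_{\Sigma_i})\subseteq L_p(\mu_i)$.** This makes the individual coordinates separable. Let $J_i:L_p(\mu_i)\to L_2(\mu_i)$ be the inclusion. If $J_iR_i|_E$ were non-compact, then as in Step 2 there would be a bounded weakly null $(x_n)$ in $E$ with $\|J_iR_ix_n\|_2\ge\delta>0$; it is seminormalized. By Lemma 6 a subsequence is equivalent to the $\ell^p$-basis, so $e_n\mapsto J_iR_ix_n$ along this subsequence defines a bounded operator from $\ell^p$ into a separable Hilbert space. By Pitt's theorem it is compact, so it maps the weakly null sequence $(e_n)$ to a norm null sequence, a contradiction. Hence $J_iR_i|_E$ is compact and $J_iR_i(E)$ is separable in $L_2(\mu_i)$. Let $\Sigma_i$ be the $\sigma$-algebra generated by representatives of a countable dense subset of $J_iR_i(E)$; it is countably generated, so $L_i$ is separable. Every element of $R_iE$ is an $L_2$-limit of $\Sigma_i$-measurable functions,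 hence has a $\Sigma_i$-measurable representative.

**Step 6. $E$ is an $\ell^p$-sum of separable pieces.** We group the coordinates into countable blocks that $P$ does not mix. Let $W=\big(\bigoplus_iL_i\big)_p\supseteq E$; then $P|_W$ is a projection of $W$ onto $E$.

For each $i$, $P(L_i)$ is a separable subset of an $\ell^p$-sum, and a countable dense subset of it lives on countably many coordinates. So $\{j:R_jP|_{L_i}\ne0\}$ is countable. For each $j$, the operator $R_jP|_W$ maps $W$ into $L_j$. Its adjoint maps the separable space $L_j^*$ onto a separable subset of $W^*=\big(\bigoplus_iL_i^*\big)_{p'}$, so $\{i:R_jP|_{L_i}\ne0\}$ is countable as well. In the graph on $I$ that joins $i\ne j$ when $R_jP|_{L_i}\ne0$ or $R_iP|_{L_j}\ne0$, every vertex has countably many neighbors, so all connected components $I_\alpha$ are countable. Let $W_\alpha=\big(\bigoplus_{i\in I_\alpha}L_i\big)_p$. For $f\in L_i$ with $i\in I_\alpha$, the nonzero coordinates of $Pf$ are at $i$ or at neighbors of $i$, so $Pf\in W_\alpha$. By density $P$ maps $W_\alpha$ into itself. Put $E_\alpha=PW_\alpha$.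 If $f\in E$ has block components $f_\alpha\in W_\alpha$, then $f=Pf=\sum_\alpha Pf_\alpha$ with $Pf_\alpha\in W_\alpha$, so $f_\alpha=Pf_\alpha\in E_\alpha$. Conversely a $p$-summable family of elements of the $E_\alpha$ has a sum in $W$ that is fixed by $P$. Hence
$$E=\Big(\bigoplus_\alpha E_\alpha\Big)_p,$$
and each $E_\alpha$ is complemented, by a restriction of $P$, in $W_\alpha$, which is isometric to a separable $L_p(\nu_\alpha)$.

We arrange that every piece is infinite dimensional. Drop zero summands. If infinitely many $E_\alpha$ are finite dimensional, partition the set of these $\alpha$ into countably infinite families and replace each family by its $\ell^p$-sum, which is infinite dimensional. If only finitely many are finite dimensional, some $E_\alpha$ is infinite dimensional because $E$ is, and we merge the finite dimensional ones with it. Each new piece is still complemented, by a restriction of $P$, in a separable $L_p$-space, namely the corresponding countable sum of spaces $W_\alpha$.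

**Step 7. The pieces are uniformly isomorphic to $\ell^p$.** This lets us glue. Let $(\alpha_n)$ be a finite or infinite sequence of distinct indices. The space $\big(\bigoplus_nE_{\alpha_n}\big)_p$ is infinite dimensional, complemented in a separable $L_p$-space, and contains no copy of $\ell^2$, being a subspace of $E$. So it is isomorphic to $\ell^p$ by Lemma 8. In particular each $d(E_\alpha,\ell^p)$ is finite. Suppose these distances were unbounded, and choose distinct $\alpha_n$ with $d(E_{\alpha_n},\ell^p)\to\infty$. Let $S:\big(\bigoplus_nE_{\alpha_n}\big)_p\to\ell^p$ be an isomorphism and $K=\|S\|\|S^{-1}\|$. Since $E_{\alpha_n}$ is the range of a norm-one projection in the sum, $S$ maps it $K$-isomorphically onto a $K$-complemented subspace of $\ell^p$. By Lemma 7, $d(E_{\alpha_n},\ell^p)\le Kf(K,p)$ for all $n$, a contradiction. So $\sup_\alpha d(E_\alpha,\ell^p)<\infty$, and summing isomorphisms with uniformly bounded constants,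
$$E=\Big(\bigoplus_\alpha E_\alpha\Big)_p\simeq\Big(\bigoplus_\alpha\ell^p\Big)_p=\ell^p(\Gamma)$$
for a suitable set $\Gamma$. This proves (iv)⇒(iii), and Theorem 3. $\blacksquare$
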